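# Thin branches of Rauzy graphs and Rauzy's bound for the recurrence quotient

## 1. Rauzy graphs and their thin branches

Let $\mathcal A$ be a finite alphabet with at least two letters and let $\mathbf u=u_0u_1u_2\cdots\in\mathcal A^{\mathbb N}$. We write $\mathbf u[i,j)=u_i\cdots u_{j-1}$, and we say that the word $v$ occurs at position $i$ if $\mathbf u[i,i+|v|)=v$. The set of finite factors of $\mathbf u$ is $F=F(\mathbf u)$, and $F_n=F\cap\mathcal A^n$. In this section we assume that every factor of $\mathbf u$ occurs infinitely often and that $\mathbf u$ is not eventually periodic.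

**Definition (special words).** For $w\in F$ let $d_r(w)$ be the number of letters $a$ with $wa\in F$, and $d_l(w)$ the number of letters $x$ with $xw\in F$. Both are at least $1$, since $w$ occurs at some position $\ge1$. The word $w$ is RS (right special) if $d_r(w)\ge2$, LS (left special) if $d_l(w)\ge2$, special if it is RS or LS, and bispecial if it is both. A suffix of an RS word is RS, and a prefix of an LS word is LS.

**Definition (Rauzy graph).** $G_n$ is the directed graph with vertex set $F_n$ and edge set $F_{n+1}$. The edge $e\in F_{n+1}$ goes from its prefix of length $n$ to its suffix of length $n$.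

The edges leaving $w$ are the words $wa$, so $w$ has out-degree $d_r(w)$; its in-degree is $d_l(w)$. Reading $\mathbf u$ through a window of length $n$ is a walk in $G_n$. Three facts follow.

* $G_n$ is strongly connected: if $v,v'\in F_n$, then $v'$ occurs after some occurrence of $v$, and $\mathbf u$ walks from one to the other.
* $G_n$ has an RS vertex. Otherwise every word of $F_n$ determines the next letter; since some word of $F_n$ occurs twice, $\mathbf u$ would be eventually periodic.
* $G_n$ contains no cycle of non-special vertices. One cannot leave such a cycle, so by strong connectivity it would be all of $G_n$, which has a special vertex.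

**Definition (branches).** A branch of $G_n$ is a path $v_0\to v_1\to\cdots\to v_{l+1}$ with $l\ge0$, with $v_0$ and $v_{l+1}$ special (possibly equal), and with $v_1,\dots,v_l$ (the interior) non-special. Its size is $l$. The branch is **thin** if $v_0$ is RS and $v_{l+1}$ is LS, and **thick** otherwise. A vertex is thin if it is interior to a thin branch, and thick otherwise; so a thick vertex is either special or interior to a thick branch.

A non-special vertex has one edge in and one edge out, and there is no cycle of non-special vertices. So, extending forward and backward until a special vertex is met, we see that each edge lies on exactly one branch, that each non-special vertex is interior to exactly one branch, and that the interior vertices of a branch are distinct. The edges of a branch are then distinct too, because they have distinct initial vertices.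

**Example.** Let $f=0100101001001010010\cdots$ be the Fibonacci word, the fixed point of $\sigma:0\mapsto01,\ 1\mapsto0$. (Every factor of $f$ recurs, and $f$ is not eventually periodic; both facts are proved in Section 12.) In $f=\sigma(f)$ each letter $1$ ends a block $01=\sigma(0)$. So $11$ does not occur. If $000$ occurred, its first two letters would each be a $0$ followed by a $0$, hence images of letters $1$, and $11$ would occur. If $10101$ occurred, its three letters $1$ would end three consecutive blocks $01$, and $000$ would occur. Listing the words that avoid $11$, $000$, $10101$ and checking that all of them occur, we get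
$$F_3=\{001,010,100,101\},\quad F_4=\{0010,0100,0101,1001,1010\},$$
$$F_5=\{00100,00101,01001,01010,10010,10100\}.$$
The graph $G_2$ has vertices $00,01,10$ and edges $00\to01$, $01\to10$, $10\to00$, $10\to01$. The vertex $10$ is RS, $01$ is LS, and there are three branches: $10\to00\to01$ is thin of size $1$, $10\to01$ is thin of size $0$, and $01\to10$ is thick of size $0$. The graph $G_3$ has one special vertex, $010$, which is bispecial, and two branches, the loops $010\to100\to001\to010$ and $010\to101\to010$; both are thin.

What makes these graphs useful is the passage from $G_n$ to $G_{n+1}$: the edges of $G_n$ are the vertices of $G_{n+1}$. One rule governs it.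

**(Edge)** *Let $e:v\to v'$ be an edge of $G_n$, regarded as a vertex of $G_{n+1}$. Each successor of $e$ in $G_{n+1}$ is an edge of $G_n$ leaving $v'$. So if $v'$ is not RS, then $e$ is not RS and its only successor is the unique edge of $G_n$ leaving $v'$. Each predecessor of $e$ is an edge of $G_n$ entering $v$. So if $v$ is not LS, then $e$ is not LS and its only predecessor is the unique edge of $G_n$ entering $v$.*

Indeed, if $e\to e'$ in $G_{n+1}$, the last $n$ letters of $e$ are the first $n$ letters of $e'$; and every vertex has at least one successor and one predecessor.

For $f$, the thin branch $10\to00\to01$ of $G_2$ has edges $100,001$, and these are the interior of a longer thin branch of $G_3$, the loop of length $3$. At the next step the thin branch dies: the edges of that loop are $0100,1001,0010$, and in $G_4$ the vertex $0100$ is LS and not RS (the words $00100,10100$ occur), the vertex $0010$ is RS and not LS, and $0100\to1001\to0010$ is a thick branch. These notes are about thin branches that survive and thin branches that die.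

## 2. The recurrence quotient

Thin branches will serve to answer the following question: how economically can an infinite word show all its factors again and again? For $n\ge1$ put
$$R_{\mathbf u}(n)=\min\{m\ge1:\text{every factor of }\mathbf u\text{ of length }m\text{ contains every factor of }\mathbf u\text{ of length }n\},$$
with $R_{\mathbf u}(n)=+\infty$ if there is no such $m$. The recurrence quotient of $\mathbf u$ is
$$\rho_{\mathbf u}=\limsup_{n\to\infty}\frac{R_{\mathbf u}(n)}n\in\mathbb R\cup\{+\infty\}.$$
The word is purely periodic if $\mathbf u=www\cdots$ for some nonempty finite $w$. It is convenient to count positions rather than letters: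
$$T(n)=R_{\mathbf u}(n)-n+1 .\tag{1}$$
Since $t$ consecutive positions contain an occurrence of $v\in F_n$ exactly when the corresponding factor of length $t+n-1$ contains $v$, the number $T(n)$ is the least $t$ such that any $t$ consecutive positions of $\mathbf u$ contain an occurrence of each $v\in F_n$.

Some cases by hand. If $\mathbf u=www\cdots$ and $g=|w|$, any $g$ consecutive positions represent all residues modulo $g$, so $T(n)\le g$ for all $n$ and $\rho_{\mathbf u}=1$. If $\mathbf u=0111\cdots$, the factor $0$ is missing from $1^m$ for every $m$, so $R_{\mathbf u}(1)=+\infty$, and likewise $R_{\mathbf u}(n)=+\infty$ for all $n$. For $f$: the factor $00$ does not contain $1$, while all four words of $F_3$ contain both letters, so $R_f(1)=3$. The factor $00$ occurs at positions $2$ and $7$ and not in between, so $T(2)\ge5$ and $R_f(2)\ge6$. The factor $101$ occurs at $4$ and at $12$ and not in between, so $T(3)\ge8$ and $R_f(3)\ge10$. Section 12 shows that these are equalities. The quotients $R_f(n)/n$ begin $3,\ 3,\ \frac{10}3$.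

It is known that every infinite word which is not purely periodic has $\rho_{\mathbf u}\ge3$. The paper "Recurrence in infinite words" (http://iml.univ-mrs.fr/~cassaign/publis/recurrence.pdf) is the source of the following problem, a conjecture of Rauzy: for $\mathbf u$ not purely periodic, prove that $\rho_{\mathbf u}\ge\frac{5+\sqrt5}2\simeq3.618$, or disprove it. We prove it, and more. Let $\varphi=\frac{1+\sqrt5}2$, so that
$$1+\varphi^2=\tfrac{5+\sqrt5}2<\tfrac{11}3 .$$

**Theorem 1 (Rauzy's conjecture).** *If $\mathbf u$ is not purely periodic, then $\rho_{\mathbf u}\ge\frac{5+\sqrt5}2$.*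

**Theorem 2.** *For $\mathbf u$ not purely periodic, the following are equivalent: (i) $\rho_{\mathbf u}<\frac{11}3$; (ii) $\rho_{\mathbf u}=\frac{5+\sqrt5}2$; (iii) there is a morphism $\psi:\{0,1\}^*\to\mathcal A^*$ with $F(\mathbf u)=F(\psi(f))$. In particular no recurrence quotient lies in $\left(\frac{5+\sqrt5}2,\frac{11}3\right)$, and the bound of Theorem 1 is attained (by $f$).*

So equality in Theorem 1 holds exactly for the words that are not purely periodic and have the same factors as a morphic image of $f$, and all other words that are not purely periodic satisfy $\rho_{\mathbf u}\ge\frac{11}3$. The hypothesis on $\mathbf u$ does matter in (iii): with $\psi(0)=0$, $\psi(1)=00$ we get $\psi(f)=000\cdots$, whose quotient is $1$.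

## 3. Words with recurrence quotient below $11/3$

From here to the end of Section 11 we make the **standing assumption (H)**: $\mathbf u$ is not purely periodic and $\rho_{\mathbf u}<\frac{11}3$. Write $R=R_{\mathbf u}$, $p(n)=\#F_n$ (the complexity) and $s(n)=p(n+1)-p(n)$.

**Finiteness and distances.** This converts (H) into a bound on gaps. Some $R(n')$ with $n'\ge n$ is finite, and it bounds $R(n)$, because each word of $F_n$ is a prefix of a word of $F_{n'}$. So all $R(n)$ are finite and every factor recurs. If $i<i'$ are consecutive occurrences of $v\in F_n$, the $i'-i-1$ positions between them contain no occurrence of $v$, so $i'-i\le T(n)$. Any $T(n)$ consecutive positions show all $p(n)$ words of $F_n$, so $p(n)\le T(n)$. Also $T(n)\le T(n+1)$, since each word of $F_n$ is a prefix of a word of $F_{n+1}$. Finally $\limsup T(n)/n=\rho_{\mathbf u}-1<\frac83$, so we may fix $c$ and $N$ with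
$$2<c<\tfrac83,\qquad T(n)\le cn\quad\text{for all }n\ge N.\tag{2}$$

**No eventual periodicity.** This is needed to use Section 1. Suppose $\mathbf u=qz^\omega$ with $z$ nonempty. Each prefix of $\mathbf u$ recurs, so it occurs inside $z^\omega$ at some phase modulo $|z|$. Some phase serves infinitely many prefixes, so $\mathbf u$ is $z'z'z'\cdots$ with $z'$ a conjugate of $z$, contradicting (H). So all of Section 1 applies to $\mathbf u$. By the Morse–Hedlund theorem (if $p(n+1)=p(n)$ for some $n$, the word is eventually periodic), $s(n)\ge1$ for all $n$ and $p(n)\ge n+1$.

**(Per)** *For no $g\ge1$ does $F$ contain arbitrarily long words with period $g$.* (A word $y_0\cdots y_{L-1}$ has period $g$ if $y_t=y_{t+g}$ whenever $0\le t<t+g<L$.) This will produce the contradiction at the end of several arguments. A word with period $g$ has at most $g$ factors of each length. For each $m$, such a word in $F$ of length at least $R(m)$ contains all of $F_m$, so $p(m)\le g$ for all $m$, contradicting $p(m)\ge m+1$.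

**Bispecial words govern $s$.** For $w\in F$ put $E(w)=\{(x,a):xwa\in F\}$ and $m(w)=\#E(w)-d_l(w)-d_r(w)+1$. Counting words of $F_{n+1}$ by prefix or by suffix gives the first line of
$$s(n)=\sum_{w\in F_n}(d_r(w)-1)=\sum_{w\in F_n}(d_l(w)-1),$$
$$s(n+1)-s(n)=\sum_{w\in F_n}m(w).\tag{3}$$
For the second line,
$$s(n+1)=\sum_{w\in F_n}\ \sum_{x:\,xw\in F}(d_r(xw)-1)=\sum_{w\in F_n}(\#E(w)-d_l(w)),$$
and we subtract the first line. If $w$ is not bispecial, then $m(w)=0$: if $d_l(w)=1$ then $\#E(w)=d_r(w)$, and symmetrically. For example, in $f$ the word $010$ has $E=\{(0,0),(0,1),(1,0)\}$ and $m=3-2-2+1=0$. If $d_l(w)=d_r(w)=2$ and all four extensions occur, then $m(w)=1$.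

**(Bis)** *There are arbitrarily long bispecial factors.* This guarantees that something keeps happening. Suppose there are none of length $\ge n$. Since $s(n)\ge1$ there is an LS word $\ell\in F_n$. It is not RS, so it has a unique right extension $\ell a$; every $x\ell\in F$ is followed by $a$, so $\ell a$ is again LS, hence not RS, and so on. Thus every occurrence of $\ell$ is followed by the same infinite word. As $\ell$ occurs twice, $\mathbf u$ would be eventually periodic.

The proof now splits according to $s$. Sections 4–8 show that $s(n)=1$ for infinitely many $n$. Section 10 shows that one large such $n$ forces $s=1$ from then on, and Section 11 shows that the word is then built by the Fibonacci recursion.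

## 4. Thick vertices are frequent, thin branches die

Let $q(n)$ be the number of thick vertices of $G_n$. The first lemma improves $p(n)\le T(n)$; the idea is that a thick vertex carries at least twice the minimal frequency.

**Lemma 1.** $p(n)+q(n)\le T(n+1)$.

**Proof.** First we make frequencies available. By a diagonal argument choose $L_1<L_2<\cdots$ such that
$$\mu(v)=\lim_{i}\frac1{L_i}\#\{\text{occurrences of }v\text{ at positions}<L_i\}$$
exists for every $v\in F$. Then $\sum_{v\in F_m}\mu(v)=1$, and $\mu(v)=\sum_b\mu(vb)=\sum_x\mu(xv)$ over the extensions in $F$ (for left extensions the counts differ by a bounded amount). Since any $T(m)$ consecutive positions contain an occurrence of $v\in F_m$, we have $\mu(v)\ge1/T(m)$.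

Next, we bound $\mu$ on thick vertices. A special $v\in F_n$ has two extensions of length $n+1$ on one side, so $\mu(v)\ge2/T(n+1)$. Along a branch $v_0\to\cdots\to v_{l+1}$, a non-special vertex has the same $\mu$ as its only incoming edge and its only outgoing edge, so all edges and all interior vertices have the same $\mu$. Let the branch be thick. If $v_0$ is not RS, it is LS with a single outgoing edge, so the common value is $\mu(v_0)\ge2/T(n+1)$. Otherwise $v_{l+1}$ is not LS, hence RS with a single incoming edge, and the common value is $\mu(v_{l+1})\ge2/T(n+1)$. So every thick vertex has $\mu\ge2/T(n+1)$, and every other vertex has $\mu\ge1/T(n)\ge1/T(n+1)$. Summing over $F_n$ gives $1\ge(p(n)+q(n))/T(n+1)$. $\square$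

For $f$ and $n=2$: $p(2)=3$, the thick vertices are $01$ and $10$, and $3+2\le T(3)$, consistent with $T(3)\ge8$.

The second lemma says what happens to a thin branch when $n$ grows by one. The example at the end of Section 1 shows both outcomes.

**Lemma 2.** *Let $v_0\to\cdots\to v_{l+1}$ be a thin branch of $G_n$ of size $l\ge1$, with edges $e_i:v_i\to v_{i+1}$, $0\le i\le l$. In $G_{n+1}$, either all the vertices $e_0,\dots,e_l$ are thick, or they are all interior to one thin branch, which has size at least $l+1$.*

**Proof.** We locate the possible special vertices among the $e_i$. For $0\le i<l$ the vertex $v_{i+1}$ is non-special, so by (Edge) $e_i$ is not RS and its only successor is $e_{i+1}$, while $e_{i+1}$ is not LS and its only predecessor is $e_i$. So the only candidates are $e_0$, which may be LS (not RS), and $e_l$, which may be RS (not LS).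

If $e_0$ is LS, it is not RS, so the branch leaving $e_0$ is thick. It runs through $e_1,\dots,e_l$, which are interior to it, except that $e_l$ may be special and end it. So all $e_i$ are thick. If $e_l$ is RS, it is not LS, so the branch arriving at $e_l$ is thick; it has $e_0,\dots,e_{l-1}$ in its interior, except that $e_0$ may be special. Again all $e_i$ are thick. If no $e_i$ is special, all are interior to the same branch, which is thick or thin. $\square$

**Definition (continuation).** In the second case of Lemma 2, the new thin branch is called the continuation of the old one.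

**Lemma 3.** *A thin branch of size $\ge1$ cannot have continuations forever.*

**Proof.** Suppose thin branches $\beta_k$ of $G_{n+k}$, $k\ge0$, have size $l_k\ge1$, and each $\beta_{k+1}$ continues $\beta_k$. The plan is to show that a certain factor forces longer and longer contexts, so that periodicity appears. "Late" means: at a position beyond some bound depending on $k$.

**Step 1: contexts are forced.** Let $Z_k$ be the word spelled by the interior path $v_1\to\cdots\to v_l$ of $\beta_k$ ($l=l_k$). Since these vertices are non-special, whenever $\mathbf u$ passes late through one of them it has come through all the preceding ones and goes on through all the following ones. So a late occurrence of an interior vertex of $\beta_k$ lies in an occurrence of $Z_k$ at a fixed place. Let $e_0,\dots,e_l$ be the edges of $\beta_k$. We have $e_0=xv_1$ and $e_l=v_ly$, where $x$ is the only left extension letter of $v_1$ and $y$ is the only right extension letter of $v_l$. So the path $e_0\to\cdots\to e_l$ of $G_{n+k+1}$ spells $xZ_ky$, and each late occurrence of $Z_k$ extends to $xZ_ky$. As $e_0,\dots,e_l$ are interior to $\beta_{k+1}$, that occurrence lies in an occurrence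 of $Z_{k+1}$ at a fixed place. So each late occurrence of $Z_k$ extends to an occurrence of $Z_{k+1}$ at a fixed place, by at least one letter on each side.

**Step 2: one word determines a long future.** Let $z\in F_n$ be the first interior vertex of $\beta_0$. By Step 1, used $k$ times, a late occurrence of $z$ lies in an occurrence of $Z_k$ at a fixed place with at least $k$ letters of $Z_k$ to the right of $z$. So there is a word $y_k$ of length $n+k$ such that $\mathbf u[i,i+n+k)=y_k$ for every late occurrence $i$ of $z$, and $y_k$ is a prefix of $y_{k+1}$.

**Step 3: periodicity.** Let $k\ge T(n)$. After a late occurrence $i$ of $z$, the positions $i+1,\dots,i+T(n)$ contain another occurrence of $z$, and it lies inside $y_k$ because $T(n)+n\le|y_k|$. Let $g\in[1,T(n)]$ be the first position $\ge1$ at which $z$ occurs in $y_k$; it does not depend on $k$, since $y_k$ is a prefix of $y_{k+1}$. Now $i+g$ is also a late occurrence of $z$, so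
$$\mathbf u[i,i+n+k)=\mathbf u[i+g,i+g+n+k)=y_k .$$
So $y_k$ has period $g$ for all $k\ge T(n)$, contradicting (Per). $\square$

## 5. How far counting goes when $s\ge2$

In Sections 5–8 we add to (H) the **assumption (S)**: $s(n)\ge2$ for all large $n$. We will reach a contradiction. Enlarging $N$, let $s(n)\ge2$ for all $n\ge N$; then $p(n)\ge2n-C$ for $n\ge N$, with a constant $C$.

The plain inequality $p(n)\le T(n)$ gives $T(n)\ge2n-C$, so only $\rho_{\mathbf u}\ge3$, and Lemma 1 improves this only if $q(n)$ is large. The natural next attempt is to play Lemma 1 against Lemma 3. If $q$ is small, most vertices lie on thin branches; each of these must eventually die, and when it dies all its edges become thick, so it cannot have been long. We carry this out.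

**Thick vertices are few.** By Lemma 1, for $n\ge N$,
$$q(n)\le c(n+1)-(2n-C)=(c-2)n+C',\qquad C'=C+c.\tag{4}$$

**Thin branches are short.** Let a thin branch of $G_n$, $n\ge N$, have size $l\ge1$. By Lemma 3 there is a first $k\ge1$ such that there is no continuation at level $n+k$. At level $n+k-1$ the continued branch has size at least $l+k-1$, so at least $l+k$ distinct edges, and by Lemma 2 these are thick vertices of $G_{n+k}$. So $l+k\le q(n+k)\le(c-2)(n+k)+C'$. Since $c<3$,
$$l\le(c-2)n-(3-c)k+C'\le(c-2)n+C'.\tag{5}$$

**Thin vertices are many.** By Lemma 1, their number is
$$p(n)-q(n)\ge2p(n)-T(n+1)\ge(4-c)n-C'',\qquad C''=2C+c.\tag{6}$$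

**What the count yields.** Call a thin branch non-empty if its size is at least $1$. Suppose that for arbitrarily large $n$ the graph $G_n$ has at most $t$ non-empty thin branches. By (5) and (6), $(4-c)n-C''\le t\,((c-2)n+C')$ for these $n$, so
$$c\ \ge\ \frac{4+2t}{1+t},\qquad\text{which is }\ \tfrac83\ (t=2),\quad\tfrac52\ (t=3),\quad\tfrac{12}5\ (t=4).\tag{7}$$

This is the exact point where counting stops. If $s(n)=2$, the number of edges leaving RS vertices is $\sum_{w\text{ RS}}d_r(w)=2+\#\{\text{RS words}\}\le4$, so there may be four thin branches, and then (7) gives only $c\ge\frac{12}5$, which yields $\rho_{\mathbf u}\ge\frac{17}5$. With three we get $\frac72$. Both are below $\frac{5+\sqrt5}2$. But for $t=2$ the inequality (7) contradicts $c<\frac83$: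

**Lemma 4.** *There is $N_1\ge N$ such that for all $n\ge N_1$ the graph $G_n$ has at least three non-empty thin branches.*

**Proof.** With at most two, $(4-c)n-C''\le2(c-2)n+2C'$, that is, $(8-3c)n\le C''+2C'$. This fails for large $n$, since $c<\frac83$. $\square$

To go on, we use Lemma 4 not as a number but as a constraint on shape. Three non-empty thin branches at every level leave almost no freedom; the structure they force contains a thin branch that is continued forever, and Lemma 3 forbids that.

## 6. Bispecial words under three non-empty thin branches

**Step 1: $s(n)=2$ occurs.** This provides a starting point. By (2), $p(n)\le cn$ with $c<3$ for large $n$, so $s(n)\ge3$ cannot hold for all large $n$. With (S), $s(n)=2$ for infinitely many $n$. Let $n\ge N_1$ with $s(n)=2$. If $F_n$ has no bispecial word, then $s(n+1)=2$ by (3). Otherwise we call $n$ an **event**. At an event, $s(n+1)\ge2$ and (3) give a bispecial $w\in F_n$ with $m(w)\ge0$.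

**Lemma 5.** *If $w$ is bispecial and $m(w)\ge0$, then there is $(x,a)\in E(w)$ with $xw$ RS and $wa$ LS.*

**Proof.** View $E(w)$ as the edge set of a bipartite graph whose vertices are the left extension letters and the right extension letters of $w$. It has no isolated vertex. The word $xw$ is RS when $x$ has degree $\ge2$, and $wa$ is LS when $a$ has degree $\ge2$. If no pair as claimed existed, every edge would have an endpoint of degree $1$, so every component would be a star. A star is a tree, so $\#E(w)=d_l(w)+d_r(w)-\kappa$, where $\kappa$ is the number of components, and $m(w)=1-\kappa\ge0$ forces $\kappa=1$. In a single star, one of the two sides has only one vertex, contradicting $d_l(w),d_r(w)\ge2$. $\square$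

**Step 2: counting first interior vertices.** We bound the number of non-empty thin branches of $G_{n+1}$ by special words of $F_n$. Let $v_1$ be the first interior vertex of a non-empty thin branch of $G_{n+1}$ starting at $v_0$. It is non-special, so not LS, and its prefix of length $n$ is a suffix of the RS word $v_0$, hence RS. Distinct thin branches have distinct $v_1$. So
$$\#\{\text{non-empty thin branches of }G_{n+1}\}\le\#\{ta\in F_{n+1}:t\in F_n\text{ RS},\ ta\text{ not LS}\}.\tag{8}$$

**Step 3: the shape of an event.** We now extract everything from (8). Let $n\ge N_1$ be an event, with $w$ as in Step 1, and let $\rho_r$ be the number of RS words in $F_n$. By (3), $\sum_{t\text{ RS}}(d_r(t)-1)=2$, so $\rho_r\le2$ and there are $2+\rho_r$ words $ta\in F_{n+1}$ with $t$ RS. By Lemma 5 at least one of them is LS. The left side of (8) is at least $3$ by Lemma 4. So $3\le2+\rho_r-1$, which gives $\rho_r=2$: **exactly one** of the four words $ta$ is LS, and (8) is an equality with value $3$.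

Symmetrically, the last interior vertex of a non-empty thin branch of $G_{n+1}$ is not RS, and its suffix of length $n$ is a prefix of an LS word, so it has the form $xt$ with $t\in F_n$ LS. Distinct thin branches have distinct last interior vertices, and Lemma 5 gives an RS word of this form, so the same count shows that $F_n$ has exactly two LS words. Since $\sum(d_r-1)=\sum(d_l-1)=2$, all RS words of $F_n$ have $d_r=2$, and all LS words have $d_l=2$.

Thus $\#E(w)\le4$ and $m(w)\in\{0,1\}$. If $m(w)=1$, all four extensions occur and both right extensions of $w$ are LS words of the form $ta$, a contradiction; so $m(w)=0$. There are at most two bispecial words. A second one, $w'$, would satisfy $m(w')=m(w)+m(w')=s(n+1)-s(n)\ge0$, and Lemma 5 would give an LS word $w'a'$, a second LS word of the form $ta$, a contradiction. We have proved: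

**Lemma 6.** *At an event $n\ge N_1$: $F_n$ has exactly one bispecial word $w$; the RS words of $F_n$ are $w,r_*$ and the LS words are $w,\ell_*$; all have degree $2$; $r_*\ne\ell_*$, $r_*$ is not LS, $\ell_*$ is not RS; and $E(w)=\{(x,a),(x,b),(y,a)\}$ with $x\ne y$, $a\ne b$. Hence $s(n+1)=2$.*

By induction, $s(n)=2$ for all $n\ge N_2$, for some $N_2\ge N_1$. By (Bis) there are infinitely many events.

**Notation.** For a non-bispecial RS word $r$ let $r^+$ be its unique left extension, which is again RS with the same $d_r$; it is the unique edge entering $r$. For a non-bispecial LS word $\ell$ let $\ell^+$ be its unique right extension, again LS with the same $d_l$; it is the unique edge leaving $\ell$. Since suffixes of RS words are RS and prefixes of LS words are LS, Lemma 6 tells us that at an event $n$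
$$\text{the RS words of }F_{n+1}\text{ are }xw,\ r_*^+,\quad\text{the LS words are }wa,\ \ell_*^+,\quad\text{all of degree }2.\tag{9}$$
Indeed $yw$ has the single right extension $a$, and $wb$ has the single left extension $x$.

## 7. Four thin branches and the linking bijection

**Definition (property (P)).** $G_m$ has (P) if it has two RS and two LS vertices, all of degree $2$, and each of the four edges leaving RS vertices is the first edge of a thin branch.

As an example of the property alone, the periodic word $(ababcdcd)^\omega$ has $F_2=\{ab,ba,bc,cd,dc,da\}$. In its graph $G_1$ the RS vertices are $b,d$, the LS vertices are $a,c$, and the four edges $b\to a$, $b\to c$, $d\to a$, $d\to c$ are thin branches of size $0$. So this graph satisfies (P). The other two edges are $a\to b$ and $c\to d$.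

Under (P) there are exactly four thin branches. Their last edges are four distinct edges entering LS vertices, and there are only four such edges. Therefore:

**(Q)** *In a graph with (P), every edge entering an LS vertex lies on a branch whose initial vertex is RS. Consequently a branch whose initial vertex is LS and not RS ends at a vertex that is RS and not LS.*

For the second sentence: the end is special, and if it were LS, the last edge would put the branch among those starting at an RS vertex.

**Lemma 7.** *If $n\ge N_2$ is an event, then $G_{n+1}$ has (P).*

**Proof.** The degrees are in (9). Let $r_*c',r_*d'$ be the two right extensions of $r_*$. The four words $ta$ of Section 6 are $wa,wb,r_*c',r_*d'$, and $wa$ is the one that is LS. Equality in (8) says that $wb,r_*c',r_*d'$ are all first interior vertices of thin branches of $G_{n+1}$. The only predecessor of $wb$ is $xw$, since $x$ is its only left extension, and the only predecessor of $r_*c'$ and of $r_*d'$ is $r_*^+$ by (Edge). So three of the four edges leaving RS vertices, namely $xw\to wb$, $r_*^+\to r_*c'$, $r_*^+\to r_*d'$, are first edges of thin branches. The fourth, $xw\to wa$, goes from an RS to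 an LS vertex, so it is itself a thin branch of size $0$. $\square$

**Lemma 8.** *If $m\ge N_2$, $F_m$ has no bispecial word and $G_m$ has (P), then $G_{m+1}$ has (P). More precisely, a thin branch of $G_m$ from $r$ to $\ell$ with edges $e_0,\dots,e_l$ yields a thin branch of $G_{m+1}$ from $r^+$ to $\ell^+$ with interior $e_0,\dots,e_l$, which is its continuation if $l\ge1$.*

**Proof.** The RS vertices of $G_{m+1}$ are the two words $r^+$ and the LS vertices are the two words $\ell^+$, all of degree $2$. Let $v_0=r\to\cdots\to v_{l+1}=\ell$ be a thin branch of $G_m$. There is no bispecial vertex, so $v_0$ is not LS and $v_{l+1}$ is not RS; the other $v_i$ are non-special. So no initial vertex of an $e_i$ is LS and no terminal vertex is RS, and by (Edge) all $e_i$ are non-special in $G_{m+1}$. Again by (Edge), the vertex before $e_0$ is $v_0^+$, the path runs through $e_0\to\cdots\to e_l$, and the vertex after $e_l$ is $v_{l+1}^+$. This is the asserted thin branch. The four edges leaving RS vertices of $G_{m+1}$ are the edges $v_0^+\to e_0$, one for each of the four edges $e_0$ leaving RS vertices of $G_m$, so they are the first edges of the four branches obtained. $\square$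

Let $n_1<n_2<\cdots$ be the events $\ge N_2$. By Lemmas 7 and 8, **(P) holds in $G_m$ for all $m\ge n_1+1$**.

**Definition (links).** In a graph with (P), the LS vertex $\ell$ is linked to the RS vertex $r$ if $\ell=r$, or if $\ell$ is not RS and the branch leaving $\ell$ ends at $r$.

In the example above, $a$ is linked to $b$ and $c$ to $d$. In general each LS vertex is linked to exactly one RS vertex, by (Q). Different LS vertices are linked to different RS vertices: an RS vertex that is also LS is linked only from itself, by (Q), and an RS vertex that is not LS has a single incoming edge, hence a single branch ending at it. So **linking is a bijection** from LS vertices to RS vertices.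

**Lemma 9.** *Under the hypotheses of Lemma 8, if $\ell$ is linked to $r$ in $G_m$, then $\ell^+$ is linked to $r^+$ in $G_{m+1}$.*

**Proof.** As there is no bispecial vertex, $\ell\ne r$. Let $\ell=u_0\to\cdots\to u_k=r$, $k\ge1$, be the linking branch, with edges $f_i:u_{i-1}\to u_i$. Then $f_1=\ell^+$ is the edge leaving $\ell$ and $f_k=r^+$ is the edge entering $r$. If $k=1$, then $\ell^+=r^+$. If $k\ge2$, then by (Edge) $f_1$ is not RS (as $u_1$ is non-special), $f_k$ is not LS (as $u_{k-1}$ is non-special), the vertices $f_2,\dots,f_{k-1}$ are non-special, and $f_i$ is followed only by $f_{i+1}$ for $i<k$. So $f_1\to\cdots\to f_k$ is the branch leaving $\ell^+$, and it ends at $r^+$. $\square$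

## 8. A thin branch that never dies

Let $n=n_j$ be an event with $j\ge2$, so that both $G_n$ and $G_{n+1}$ satisfy (P). We use the notation of Lemma 6.

**Step 1: the branch starting with $wa$ is a loop ending with $xw$.** This is the local picture on which everything rests. Let $D$ be the branch of $G_n$ with first edge $e_0=wa$, with vertices $v_0=w,v_1,\dots,v_{l+1}$ and edges $e_0,\dots,e_l$. It is thin, so it ends at $\ell_*$ or at $w$; in the latter case $e_l\in\{xw,yw\}$.

*$D$ does not end at $\ell_*$.* Suppose it does. In $G_{n+1}$ the vertex $e_0=wa$ is LS, and it is not RS, because $v_1$ is not RS (it is non-special if $l\ge1$, and it is $\ell_*$ if $l=0$). The vertices $e_1,\dots,e_l$ are non-special, since their initial vertices are not LS and their terminal vertices are not RS, and $e_l$ is followed only by $\ell_*^+$. So the branch leaving the LS, non-RS vertex $wa$ ends at the LS vertex $\ell_*^+$, contradicting (Q) in $G_{n+1}$.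

*$D$ does not end with $e_l=yw$.* Suppose it does. In $G_{n+1}$ the vertex $yw$ is not RS, and it is followed only by $wa=e_0$. The vertex $e_0$ is LS and not RS: if $l\ge1$ then $v_1$ is non-special, and if $l=0$ then $e_0=yw$. If $l\ge1$, the vertices $e_1,\dots,e_{l-1}$ are non-special, and $e_l=yw$ is not LS because $v_l$ is non-special, so it is non-special too. So the branch leaving $e_0$ is $e_0\to e_1\to\cdots\to e_l\to e_0$. It starts at a vertex that is LS and not RS and ends at an LS vertex, contradicting (Q).

So $e_l=xw$: **$D$ is a loop from $w$ to $w$, with first edge $wa$ and last edge $xw$.**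

**Step 2: links after the event.** In $G_{n+1}$, $wa$ is linked to $xw$. If $l=0$, they are equal. If $l\ge1$, then $e_0=wa$ is not RS, $e_1,\dots,e_{l-1}$ are non-special and $e_l=xw$ is RS, so the branch leaving $wa$ ends at $xw$. As linking is a bijection, $\ell_*^+$ is linked to $r_*^+$.

**Step 3: the branch starting with $wb$.** This will be the seed of the immortal branch. Let $D'$ be the thin branch of $G_n$ with first edge $wb$. If it ended at $w$, then both branches leaving $w$ would return to $w$, and the special vertex $r_*\ne w$ could not be reached from $w$, contradicting strong connectivity. So $D'$ ends at $\ell_*$. In $G_{n+1}$ its edges are non-special: $wb$ is not LS, $\ell_*$ is not RS, and the interior vertices of $D'$ are non-special, so (Edge) applies. The first of them, $wb$, is preceded only by $xw$, and the last is followed only by $\ell_*^+$. So the edges of $D'$ form the interior of a thin branch of $G_{n+1}$ **from $xw$ to $\ell_*^+$, of size $\ge1$**.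

Here is the whole picture. In $G_n$ the four thin branches use up the four edges entering $w$ and $\ell_*$. As $D$ ends with $xw$ and $D'$ ends at $\ell_*$, the two thin branches leaving $r_*$ end one at $w$ (by the edge $yw$) and one at $\ell_*$. If we call $w$ side $1$ and the pair $\ell_*,r_*$ side $2$, there is one thin branch from each side to each side. At an event, one side has shrunk to a single bispecial word; only the loop on that side is cut open, and the crossing branches are untouched. We now prove that a crossing branch survives forever.

**Lemma 10.** *For all $m\ge n_2+1$ one can label the RS vertices $r_1,r_2$ and the LS vertices $\ell_1,\ell_2$ of $G_m$ so that $\ell_i$ is linked to $r_i$ for $i=1,2$, and there is a thin branch $\beta_m$ of size $\ge1$ from $r_1$ to $\ell_2$, with $\beta_{m+1}$ the continuation of $\beta_m$.*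

**Proof.** **Start, $m=n_2+1$.** Take $r_1=xw$, $\ell_1=wa$, $r_2=r_*^+$, $\ell_2=\ell_*^+$, from the event $n_2$. The links are those of Step 2, and $\beta_m$ is the branch of Step 3.

**Non-event step.** The purpose is to pass the labels on. Replace each label by its $^+$. Links pass on by Lemma 9, and the branch passes on to its continuation, from $r_1^+$ to $\ell_2^+$, by Lemma 8.

**Event step at $m$.** Here we must show that $\beta_m$ is not the branch that is cut. The bispecial word is $w=r_i=\ell_j$ for some $i,j$. It is linked to itself, and $\ell_j$ is linked to $r_j$, so $r_j=w=r_i$ and $j=i$; the other two labels are $r_*$ and $\ell_*$. By Step 1 the loop $D$ goes from $w$ to $w$. But $\beta_m$ goes from $r_1$ to $\ell_2$, and these are not both equal to $w$: if $i=1$, then $\ell_2\ne\ell_1=w$, and if $i=2$, then $r_1\ne r_2=w$. So $\beta_m\ne D$. Since each edge lies on exactly one branch, $\beta_m$ contains neither $wa$ nor $xw$.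

Let $f_0,\dots,f_t$ be the edges of $\beta_m$; $t\ge1$. If $r_1=w$, then $f_0=wb$, which is not LS and is preceded only by $xw$. If $r_1=r_*$, then $f_0$ is not LS and is preceded only by $r_*^+$, by (Edge). If $\ell_2=w$, then $f_t=yw$, which is not RS and is followed only by $wa$. If $\ell_2=\ell_*$, then $f_t$ is not RS and is followed only by $\ell_*^+$. The interior vertices of $\beta_m$ are non-special, so by (Edge) $f_0$ is not RS, $f_t$ is not LS, and $f_1,\dots,f_{t-1}$ are non-special. So all of $f_0,\dots,f_t$ are non-special in $G_{m+1}$.

Define the new labels by $r_i:=xw$, $\ell_i:=wa$, and $r_*^+,\ell_*^+$ for the other index. Then $f_0,\dots,f_t$ form the interior of a thin branch from the new $r_1$ to the new $\ell_2$: this is $\beta_{m+1}$, the continuation of $\beta_m$. The links are as required, by Step 2. $\square$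

By Lemma 10 the branch $\beta_{n_2+1}$ has continuations forever, contradicting Lemma 3. So (S) is false under (H). Since $s(n)\ge1$ always, we have proved:

**Proposition 11.** *Under (H), $s(n)=1$ for infinitely many $n$.*

## 9. Two loops at a bispecial word

From here on only (H) is assumed. We study a graph $G_n$ with $s(n)=1$ and a bispecial word $w\in F_n$, and translate occurrences in $\mathbf u$ into a binary word.

**The loops.** By (3), $w$ is the only RS and the only LS word of $F_n$, and $d_l(w)=d_r(w)=2$. Following an edge that leaves $w$, one meets only non-special vertices until the return to $w$. So, by strong connectivity, $G_n$ is the union of two loops at $w$, which meet only at $w$ because non-special vertices have a single predecessor. Let $A,B$ be the corresponding return words, that is, the words $\mathbf u[i,i')$ between consecutive occurrences $i<i'$ of $w$, and let $a,b$ be their lengths. Counting edges,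
$$a+b=p(n+1)=p(n)+1\ge n+2.\tag{10}$$
The loops leave $w$ by distinct letters $y_A\ne y_B$ (edges $wy_A,wy_B$) and enter $w$ by distinct letters $x_A\ne x_B$ (edges $x_Aw,x_Bw$).

**The coding.** Let $i_0<i_1<\cdots$ be the occurrences of $w$. Then $\mathbf u[i_j,i_{j+1})\in\{A,B\}$, and this defines the coding word $\mathbf v\in\{A,B\}^{\mathbb N}$. The weight of a word over $\{A,B\}$ is its length when $A$ counts $a$ and $B$ counts $b$. For $V=c_1\cdots c_t$ with $t\ge2$ put
$$\widehat V=x_{c_1}\,(c_2\cdots c_{t-1})\,w\,y_{c_t}.$$
The point of $\widehat V$ is that it is the shortest trace of $V$: only the last letter of $c_1$ and the first letter after $w$ in $c_tw$ are kept.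

**Example.** In $f$ take $n=3$, $w=010$, occurring at $0,3,5,8,11,13,\dots$. The loops give $A=010$, $B=01$, $a+b=5=p(4)$, $x_A=y_A=0$, $x_B=y_B=1$, and $\mathbf v=ABAAB\cdots$. Here $\widehat{AA}=00100$. The factor $AA$ occurs in $\mathbf v$ at index $2$, and $\widehat{AA}$ occurs in $f$ at $i_3-1=7$. The word $\widehat{BB}=10101$ does not occur, so $BB$ does not occur either.

**Occurrences of $V$ and of $\widehat V$.** If $V$ occurs in $\mathbf v$ at index $j$, then $\widehat V$ occurs in $\mathbf u$ at $i_{j+1}-1$. Conversely, let $\widehat V$ occur at a position $i$ with $i+1>i_0$. The word $c_2\cdots c_{t-1}w$ has prefix $w$, so $i+1=i_{j+1}$ for some $j\ge0$. The walk in $G_n$ spelled by $c_2\cdots c_{t-1}w$ from $w$ runs through the loops $c_2,\dots,c_{t-1}$; the next letter $y_{c_t}$ forces the next loop to be $c_t$, and the preceding letter $x_{c_1}$ forces the preceding loop to be $c_1$. So $V$ occurs at index $j$. As $i_{j+1}-1=i_j+|c_1|-1$ and $|c_1|$ depends only on $V$, distances are preserved. Hence factors of $\mathbf v$ recur, and since $|\widehat V|=n+2+\mathrm{weight}(c_2\cdots c_{t-1})$: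

**(Gap)** *The weight between the starts of consecutive occurrences of $V$ in $\mathbf v$ is at most $T\big(n+2+\mathrm{weight}(c_2\cdots c_{t-1})\big)$.*

**Neutral and strong.** Both letters occur infinitely often in $\mathbf v$, because $wy_A$ and $wy_B$ recur, and $\mathbf v$ is not eventually periodic, because $\mathbf u$ is not. So $AB$ and $BA$ occur, and at least one of $AA,BB$ occurs. By the correspondence, $E(w)=\{(x_c,y_{c'}):cc'\text{ occurs in }\mathbf v\}$. So either $m(w)=0$ ($w$ is neutral, and exactly one of $AA,BB$ occurs) or $m(w)=1$ ($w$ is strong, and all of $AA,AB,BA,BB$ occur).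

## 10. If $s(n)=1$ once, then $s=1$ forever

**Proposition 12.** *Under (H), if $s(n)=1$ for some $n\ge N$, then $s(m)=1$ for all $m\ge n$.*

**Proof.** By (3) and induction it suffices to show that if $s(n)=1$, $n\ge N$, and $w\in F_n$ is bispecial, then $w$ is not strong. Suppose it is strong, and put $P=a+b\ge n+2$. By (Gap) and (2), consecutive occurrences of any two-letter factor of $\mathbf v$ are at weight at most $c(n+2)\le cP<\frac83P$.

**Step 1: $ABA$ and $BAB$ do not occur in $\mathbf v$.** The purpose is to make all runs long. Suppose $ABA$ occurs; it recurs, so take a late occurrence. It contains no $BB$, so the occurrences of $BB$ just before and just after it are consecutive, and they span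
$$BB\,A^{i_1}BA^{i_2}B\cdots BA^{i_r}\,BB,\qquad r\ge2,\ \text{all }i_j\ge1 .$$
The gap is $(r+1)b+(\sum i_j)a<3P$. If $r\ge3$ or $\sum i_j\ge3$, then $r+1\ge3$ and $\sum i_j\ge3$, and the gap is at least $3a+3b=3P$, which is false. So $r=2$ and $i_1=i_2=1$: the word $BBABABB$ occurs. It contains no $AA$ and begins and ends with $B$. The consecutive occurrences of $AA$ surrounding a late occurrence of it have gap at least $2a+(2a+5b)=4a+5b>3P$, a contradiction. Exchanging the letters, $BAB$ does not occur.

**Step 2: run lengths are bounded.** By Step 1 all runs of $\mathbf v$ after the first have length $\ge2$. Let $B^r$ be a run other than the first two. The occurrences of $AA$ just before and just after it are consecutive, so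
$$2a+rb<\tfrac83(a+b).\tag{11}$$
So $B$-runs are bounded, and likewise $A$-runs. If each letter had, far out, a single run length, $\mathbf v$ would be eventually periodic. So one letter, say $B$ (the letters play symmetric roles), has at least two run lengths each occurring infinitely often. Let $m$ be the largest length of a $B$-run occurring infinitely often. Then $m\ge3$, and (11) with $r=m$ gives
$$(3m-8)\,b<2a.\tag{12}$$

**Step 3: the gap of $B^m$ is too large.** Longer runs occur only finitely often, so far out $B^m$ occurs only as a full run. Between some two consecutive occurrences of $B^m$ there is a shorter $B$-run, of length $\ge2$, and hence at least two $A$-runs, each of length $\ge2$. By (Gap) with $V=B^m$, (2) and (10),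
$$(m+2)b+4a\le T\big(n+2+(m-2)b\big)\le c\,\big(a+b+(m-2)b\big)<\tfrac83\big(a+(m-1)b\big),$$
that is, $4a<(5m-14)b$. With (12), $(6m-16)b<4a<(5m-14)b$, so $m<2$, a contradiction. $\square$

## 11. The Fibonacci recursion and the proof of Theorem 1

By Propositions 11 and 12, (H) implies that $s(n)=1$ for all $n\ge n_0$, for some $n_0$. So $p(n)=n+d$ for $n\ge n_0$, with $d\ge1$. Let $w_1,w_2,\dots$ be the bispecial words of length $\ge n_0$ in order of length; there are infinitely many by (Bis), and at most one of each length. Put $n_k=|w_k|$ and let $\mathbf v^{(k)}$ be the coding word for $w_k$. Since $s$ stays equal to $1$, each $w_k$ is neutral. So exactly one of the squares of the two loops occurs in $\mathbf v^{(k)}$, and we name the loops so that $AA$ occurs and $BB$ does not. Write $A_k,B_k,a_k,b_k$ for the return words and their lengths; by (10), $a_k+b_k=n_k+d+1$.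

**Step 1: from $w_k$ to $w_{k+1}$.** We find how the loops change. The factors of length $2$ of $\mathbf v^{(k)}$ are $AA,AB,BA$. So the only LS word of length $n_k+1$ with prefix $w_k$ is $w_ky_A$, and the only RS word of length $n_k+1$ with suffix $w_k$ is $x_Aw_k$. A bispecial word longer than $w_k$ has an LS prefix and an RS suffix of length $n_k+1$. These must be $w_ky_A$ and $x_Aw_k$, since $w_k$ is the only special word of length $n_k$. So the bispecial word spells a walk in $G_{n_k}$ from $w_k$ to $w_k$ whose first and last loops are the loop $A$: it equals $Vw_k$, where $V$ is a product of words $A_k,B_k$ beginning and ending with $A_k$. The shortest candidate is $A_kw_k$, and it is bispecial, because $AA$ and $BA$ give it two left extensions and $AA$ and $AB$ give it two right extensions. Hence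
$$w_{k+1}=A_kw_k .$$
Its occurrences correspond to the letters $A$ of $\mathbf v^{(k)}$. As $BB$ does not occur, its return words are $A_k$ (from $AA$) and $A_kB_k$ (from $ABA$). So one of two things happens: **option 1**, $A_{k+1}=A_kB_k$ and $B_{k+1}=A_k$; or **option 2**, $A_{k+1}=A_k$ and $B_{k+1}=A_kB_k$.

For $f$ with $w_k=010$, $A_k=010$, $B_k=01$, we get $w_{k+1}=010010$ with return words $010$ and $01001$.

**Step 2: option 1 holds for all large $k$.** This is where small gaps are used to remove all freedom. If option 2 holds for all $k\ge K$, then $A_k=A_K$ and $w_k=A_K^{k-K}w_K$ for $k\ge K$, contradicting (Per). Otherwise, if option 2 holds infinitely often, there are infinitely many $k$ with option 1 at the step $k-1\to k$ and option 2 at the step $k\to k+1$. For such $k$, an occurrence of $A_{k+1}A_{k+1}$ in $\mathbf v^{(k+1)}$ comes from $AAA$ in $\mathbf v^{(k)}$, so some gap between consecutive $B$'s in $\mathbf v^{(k)}$ is at least $3a_k+b_k$. By option 1 at the previous step, $B_k=A_{k-1}$ is the return word that comes from $AA$, so occurrences of $B$ in $\mathbf v^{(k)}$ correspond to occurrences of $AA$ in $\mathbf v^{(k-1)}$, with the same distances.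 By (Gap) with $V=AA$,
$$T(n_{k-1}+2)\ge3a_k+b_k\ge3(a_{k-1}+b_{k-1})=3(n_{k-1}+d+1)\ge3(n_{k-1}+2),$$
which contradicts (2) for large $k$.

Let option 1 hold for all $k\ge K$.

**Step 3: the lower bound.** We look at the gaps of $AA$. By option 1, $(a_{k+1},b_{k+1})=(a_k+b_k,a_k)$, so $a_k/b_k\to\varphi$. The gaps of $AA$ in $\mathbf v^{(k)}$ are the gaps of $B$ in $\mathbf v^{(k+1)}$. Since $AA$ occurs in $\mathbf v^{(k+1)}$ and recurs, some gap of $B$ there is at least $2a_{k+1}+b_{k+1}=3a_k+2b_k$. By (Gap), and since $n_k+2=a_k+b_k-d+1$,
$$\frac{T(n_k+2)}{n_k+2}\ge\frac{3a_k+2b_k}{a_k+b_k-d+1}\longrightarrow\frac{3\varphi+2}{\varphi+1}=\frac{\varphi^4}{\varphi^2}=\varphi^2 .$$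
Hence, under (H),
$$\rho_{\mathbf u}\ge1+\varphi^2=\tfrac{5+\sqrt5}2.\tag{13}$$

**Step 4: the factors.** This step is for Theorem 2. Define $\psi(0)=A_K$, $\psi(1)=B_K$. By induction $A_{K+j}=\psi(\sigma^j(0))$ and $B_{K+j}=\psi(\sigma^j(1))$: indeed $A_{K+j+1}=A_{K+j}B_{K+j}=\psi(\sigma^j(01))=\psi(\sigma^{j+1}(0))$ and $B_{K+j+1}=A_{K+j}=\psi(\sigma^j(0))=\psi(\sigma^{j+1}(1))$. So $\psi(\sigma^j(0))\in F$ for all $j\ge0$. Since the words $\sigma^j(0)$ are longer and longer prefixes of $f$, this gives $F(\psi(f))\subseteq F$. Conversely, $F(\psi(f))$ contains arbitrarily long words of $F$, and every word of $F$ of length $\ge R(n)$ contains all of $F_n$, so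
$$F(\mathbf u)=F(\psi(f)).\tag{14}$$

**Proof of Theorem 1.** Suppose $\mathbf u$ is not purely periodic and $\rho_{\mathbf u}<\frac{5+\sqrt5}2$. Then $\rho_{\mathbf u}<\frac{11}3$, so (H) holds, and (13) contradicts the assumption. $\blacksquare$

## 12. Images of the Fibonacci word: the proof of Theorem 2

(ii)$\Rightarrow$(i) holds because $\frac{5+\sqrt5}2<\frac{11}3$. (i)$\Rightarrow$(iii): under (i), (H) holds, and (14) gives (iii). For (iii)$\Rightarrow$(ii), let $F(\mathbf u)=F(\psi(f))$ with $\mathbf u$ not purely periodic. Theorem 1 gives $\rho_{\mathbf u}\ge1+\varphi^2$. Since $R$ depends only on the set of factors, it remains to show $\rho_{\psi(f)}\le1+\varphi^2$. As $F(\mathbf u)$ is infinite, $\psi(0),\psi(1)$ are not both empty.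

Let $h_{-1}=h_0=1$ and $h_{k+1}=h_k+h_{k-1}$, so that $|\sigma^k(0)|=h_k$ and $|\sigma^k(1)|=h_{k-1}$ for $k\ge0$.

**Step 1: $\rho_f\le1+\varphi^2$.** We show that a factor of $f$ is tied to a block $\sigma^k(0)$ or $\sigma^k(1)$, and these blocks come back quickly. We saw in Section 1 that $f$ contains neither $11$ nor $000$. Each factor of $f$ occurs in some $\sigma^j(0)$, and $f=\sigma^j(f)$ contains infinitely many blocks $\sigma^j(0)$, so each factor recurs.

*A common prefix.* For every $k\ge0$ there is a word $\pi_k$ of length $h_{k+1}-2$ such that $\sigma^k(\mathbf x)$ begins with $\pi_k$ for every $\mathbf x\in\{0,1\}^{\mathbb N}$ without factor $11$. For $k=0$ this is the empty word. Suppose it holds for $k$, and let $\mathbf x$ have no factor $11$. Then $\sigma(\mathbf x)=0\mathbf x'$, and $\mathbf x'$ has no factor $11$, since each $1$ in $\sigma(\mathbf x)$ is preceded by a $0$. So $\sigma^{k+1}(\mathbf x)=\sigma^k(0)\sigma^k(\mathbf x')$ begins with $\pi_{k+1}:=\sigma^k(0)\pi_k$, of length $h_k+h_{k+1}-2=h_{k+2}-2$.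

*Return distances.* Let $z$ be a factor of $f=\sigma^k(f)$ with $|z|\le h_{k+1}-1$. An occurrence of $z$ starts inside some block $\sigma^k(e)$, $e\in\{0,1\}$, at an offset $\le|\sigma^k(e)|-1$, and the block is followed by $\pi_k$. So the occurrence lies inside $\sigma^k(e)\pi_k$, because $(|\sigma^k(e)|-1)+(h_{k+1}-1)=|\sigma^k(e)\pi_k|$. Hence $z$ occurs at the same offset from every block $\sigma^k(e)$. In $f$, consecutive $0$'s are separated by at most one $1$, and consecutive $1$'s by at most two $0$'s. So consecutive occurrences of $z$ are at distance at most
$$\max(h_k+h_{k-1},\ h_{k-1}+2h_k)=h_{k+2}.$$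
As $f$ is recurrent, every window of $f$ also occurs after the first occurrence of $z$, so any $h_{k+2}$ consecutive positions of $f$ contain an occurrence of $z$. Thus
$$R_f(n)\le n-1+h_{k+2}\qquad\text{for }h_k\le n<h_{k+1},\tag{15}$$
and $\rho_f\le1+\lim h_{k+2}/h_k=1+\varphi^2$. (For $n=1,2,3$, (15) gives $3,6,10$, the values met in Section 2.)

**Step 2: uniform letter frequencies.** This is for comparing $|g|$ and $|\psi(g)|$. Fix $k\ge1$. Each factor $g$ of $f=\sigma^k(f)$ is a product of words $\sigma^k(0),\sigma^k(1)$ up to a prefix and a suffix of length $\le h_k$. The proportions of $0$ in these two words are $h_{k-1}/h_k$ and $h_{k-2}/h_{k-1}$, and both tend to $1/\varphi$ as $k\to\infty$. Choosing $k$ large first and $|g|$ large afterwards, we see that $|g|_0/|g|\to1/\varphi$ uniformly as $|g|\to\infty$, where $|g|_0$ is the number of $0$'s in $g$. Since $1/\varphi$ is irrational, $f$ is not eventually periodic, and in particular not purely periodic.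

The proportion of $1$ tends to $1-1/\varphi=1/\varphi^2$. So, with
$$\theta=\frac{|\psi(0)|}{\varphi}+\frac{|\psi(1)|}{\varphi^2}>0,$$
we have $|\psi(g)|/|g|\to\theta$ uniformly. So for each $\varepsilon>0$ there is $\Lambda$ with
$$|g|\le\left(1+\tfrac\varepsilon2\right)\frac{|\psi(g)|}\theta\quad\text{and}\quad|\psi(g)|\le(1+\varepsilon)\,\theta\,|g|\qquad\text{for all factors }g\text{ of }f\text{ with }|g|\ge\Lambda.\tag{16}$$

**Step 3: $\rho_{\psi(f)}\le\rho_f$.** We transport (15) through $\psi$. Let $M=\max(|\psi(0)|,|\psi(1)|)$, fix $\varepsilon>0$ with its $\Lambda$, and let $n$ be large.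

Let $z$ be a factor of $\psi(f)$ with $|z|=n$. Taking the blocks $\psi(e)$ from the one that contains the first letter of an occurrence of $z$ to the one that contains its last letter, we see that $z$ occurs in some $\psi(g)$, $g$ a factor of $f$, with $|\psi(g)|\le n+2M$. By (16), if $|g|\ge\Lambda$, then $|g|\le(1+\frac\varepsilon2)(n+2M)/\theta\le(1+\varepsilon)n/\theta$ for $n$ large. So in all cases $|g|\le G:=\lfloor(1+\varepsilon)n/\theta\rfloor$ for $n$ large.

Now let $m=\lceil(1+\varepsilon)\theta R_f(G)\rceil+2M$. A factor of $\psi(f)$ of length $m$ contains, after removal of the incomplete blocks at its two ends, some $\psi(g')$, $g'$ a factor of $f$, with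
$$|\psi(g')|\ge m-2M\ge(1+\varepsilon)\,\theta R_f(G).$$
For $n$ large this forces $|g'|\ge\Lambda$, since otherwise $|\psi(g')|\le M\Lambda$. Then (16) gives $(1+\varepsilon)\theta|g'|\ge|\psi(g')|$, so $|g'|\ge R_f(G)$. So $g'$ contains every factor of $f$ of length $\le G$, in particular $g$, and $\psi(g')$ contains $z$. Therefore
$$R_{\psi(f)}(n)\le m\le(1+\varepsilon)\,\theta R_f(G)+2M+1 .$$
Divide by $n$ and use $G/n\le(1+\varepsilon)/\theta$: as $n\to\infty$ this gives $\rho_{\psi(f)}\le(1+\varepsilon)^2\rho_f$. As $\varepsilon$ is arbitrary, $\rho_{\psi(f)}\le\rho_f\le1+\varphi^2=\frac{5+\sqrt5}2$, which proves (iii)$\Rightarrow$(ii).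

**Step 4: the last sentence of the theorem.** A purely periodic word has quotient $1$, and by (i)$\Rightarrow$(ii) a word that is not purely periodic and has quotient below $\frac{11}3$ has quotient exactly $\frac{5+\sqrt5}2$; so no quotient lies in $\left(\frac{5+\sqrt5}2,\frac{11}3\right)$. Finally, $f$ is not purely periodic by Step 2 and satisfies (iii) with $\psi=\mathrm{id}$ (a morphism into $\{0,1\}^*$, with $\mathcal A=\{0,1\}$), so $\rho_f=\frac{5+\sqrt5}2$ and the bound is attained. $\blacksquare$
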